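# Nets that follow closed sets, and the non-separable components of $\operatorname{Cld}_H(\mathbb R^n)$

## 1. A locally finite set that follows $F$, and balls placed on it

For non-empty closed sets $A,B$ in a metric space $(X,d)$ put
$$d_H(A,B)=\max\Big\{\sup_{a\in A} d(a,B),\ \sup_{b\in B} d(b,A)\Big\}\in[0,\infty]. \tag{1}$$
The talk turns on the following object. To each non-empty closed $F\subset\mathbb R^n$ and each $t\in(0,1]$ we shall attach a set $\Phi(F,t)$ with three properties:

- $d_H(\Phi(F,t),F)\le 16t$;
- every ball of radius $2t$ contains at most $N$ points of $\Phi(F,t)$, where $N$ depends only on $n$;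
- $\Phi(F,t)$ depends continuously on $(F,t)$, for the distance $d_H$.

The first two alone are easy: take the points near $F$ of a fixed net of mesh about $t$. The third is the difficulty. As $F$ changes, net points must enter and leave, and nothing may jump.

Once we have $\Phi(F,t)$ we can write on it. Take points $a_1,a_2,\dots$ with mutual gaps tending to infinity, and a set $S\subset\mathbb N$. Replace the points of $\Phi(F,t)$ that are near some $a_i$ with $i\in S$ by closed balls of radius $t$, keep the other points as they are, and let the radius fade from $t$ to $0$ in between. The resulting set $T_S(F)$ is within $17t$ of $F$. Far out, near $a_i$, it contains a full ball of radius $t$ if $i\in S$, and at most $N$ points in such a ball if $i\notin S$. A full ball cannot be approximated by $N$ points to within a small multiple of $t$. So two sets $S,S'$ whose difference is infinite give sets $T_S(F),T_{S'}(F')$ that stay apart in $d_H$, even for different $F,F'$, provided the scales are comparable.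

Here is what this is for. Let $\operatorname{Cld}_H(X)$ be the set of all non-empty closed subsets of $X$ with the topology induced by $d_H$. The value $\infty$ is harmless: $\min\{d_H,1\}$ is a metric for this topology. Let $\operatorname{Comp}_H(X)$ be the subspace of non-empty compact sets. For $X=\mathbb R^n$, $n\ge1$, the following are given as known: $\operatorname{Cld}_H(\mathbb R^n)$ has uncountably many components; $\operatorname{Comp}_H(\mathbb R^n)$ is one of them and every other one is non-separable; every component is a complete metric AR. Problem 10 in the source cited as "Covering Properties of Inverse Limits, II" (http://gentop.h.kobe-u.ac.jp/articles2002/proceedings.pdf) asks: *is each non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ homeomorphic to a Hilbert space?* A Hilbert space of any weight is allowed. We write $\ell_2(\kappa)$ for the Hilbert space with an orthonormal basis of cardinality $\kappa$, and $\mathfrak c=2^{\aleph_0}$. The answer is yes, and the Hilbert space is always $\ell_2(\mathfrak c)$.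

## 2. Hausdorff distance on small examples

For points, $d_H(\{p\},\{q\})=d(p,q)$. In $\mathbb R$ we have $d_H(\mathbb R,\mathbb Z)=\frac12$, while $d_H(\mathbb Z,[0,\infty))=\infty$, since $-m\in\mathbb Z$ is at distance $m$ from $[0,\infty)$. Directly from (1), for families with closed unions,
$$d_H\Big(\bigcup_i A_i,\bigcup_i B_i\Big)\le\sup_i d_H(A_i,B_i). \tag{2}$$

Non-separability is visible by hand for $X=\mathbb R$ in the class of sets at finite distance from $\mathbb Z$. For $S\subset\mathbb N$ let $F_S=\mathbb Z\cup\{i+\frac12:i\in S\}$. If $i\in S\setminus S'$, the point $i+\frac12$ of $F_S$ has distance $\frac12$ from $F_{S'}$. So $\{F_S\}$ consists of $\mathfrak c$ sets with mutual distances $\frac12$. The proof will do something of this kind not once, but to *all* sets $F$ of a component simultaneously, continuously in $F$, and with arbitrarily small changes.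

## 3. Standing hypotheses, thickenings, and the components

A *map* is a continuous map. Put $[x]:=\max\{0,\min\{1,x\}\}$, a $1$-Lipschitz function. $B(x,\rho)$ and $\bar B(x,\rho)$ are open and closed balls, and $\bar N_\rho(E)=\{x:d(x,E)\le\rho\}$. A set is *$t$-separated* if distinct points of it are at distance $\ge t$; for instance $\mathbb Z$ is $1$-separated in $\mathbb R$. The proof uses only the following about $X$.

**Condition (G).** $X$ is complete, unbounded and geodesic: any $p,q$ are joined by $\gamma_{pq}:[0,1]\to X$ with $\gamma_{pq}(0)=p$, $\gamma_{pq}(1)=q$ and $d(\gamma_{pq}(s),\gamma_{pq}(s'))=|s-s'|\,d(p,q)$. We fix one $\gamma_{pq}$ for each pair.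

**Condition (B).** For every $K\ge1$ there is $M(K)<\infty$ such that for all $t\in(0,1]$ every $t$-separated set contained in a ball of radius $Kt$ has at most $M(K)$ points.

In $\mathbb R^n$, (G) holds with line segments. For (B), let $P\subset\bar B(x,Kt)$ be $t$-separated. The open balls of radius $t/2$ about the points of $P$ are disjoint and lie in $\bar B(x,(K+\frac12)t)$, so comparing volumes gives $|P|\le(2K+1)^n=:M(K)$. By contrast $\ell_2(\aleph_0)$ satisfies (G) but not (B): if $(e_i)$ is an orthonormal basis, the points $te_i$ are $t$-separated and all lie in $\bar B(0,t)$. You may take $X=\mathbb R^n$ throughout.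

**Lemma 1.** If $X$ satisfies (G) and (B), then closed bounded subsets of $X$ are compact ($X$ is *proper*). Hence $X$ is separable, has at most $\mathfrak c$ closed subsets, and $d(x,F)$ is attained for every non-empty closed $F$.

*Proof.* By (B) with $t=1/m$, $K=m$, a maximal $\frac1m$-separated subset of a ball of radius $1$ has at most $M(m)$ points. It is a finite $\frac1m$-net, so balls of radius $1$ are totally bounded. We show by induction on $j$ that $\bar B(o,j/2)$ is totally bounded. For $j\le 2$ this is done. If $d(o,x)\le(j+1)/2$, the point of a geodesic from $o$ to $x$ at distance $\min\{j/2,d(o,x)\}$ from $o$ lies in $\bar B(o,j/2)$ and within $\frac12$ of $x$. Cover $\bar B(o,j/2)$ by finitely many balls of radius $\frac12$; the concentric unit balls cover $\bar B(o,(j+1)/2)$, and each is totally bounded. As $X$ is complete, closed bounded sets are compact. The rest follows: $X$ is a countable union of compact metric spaces, so it is second countable and has at most $2^{\aleph_0}$ open sets; and $d(x,\cdot)$ attains its infimum over $F$ on the compact set $F\cap\bar B(x,d(x,F)+1)$. $\square$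

**Lemma 2 (thickenings).** For $\rho,\rho'\ge0$ and closed $E,E'$ with $d_H(E,E')<\infty$,
$$d_H(\bar N_\rho(E),\bar N_{\rho'}(E'))\le|\rho-\rho'|+d_H(E,E'). \tag{3}$$

*Proof.* Let $d(z,E)\le\rho$. Then $d(z,E')\le\rho+d_H(E,E')$, so for $\varepsilon>0$ there is $e'\in E'$ with $d(z,e')\le\rho+d_H(E,E')+\varepsilon$. Let $z'$ be the point on a geodesic from $z$ to $e'$ at distance $\min\{\rho',d(z,e')\}$ from $e'$. Then $z'\in\bar N_{\rho'}(E')$ and
$$d(z,z')=\max\{0,d(z,e')-\rho'\}\le|\rho-\rho'|+d_H(E,E')+\varepsilon.$$
Let $\varepsilon\to0$ and use symmetry. $\square$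

Applied to singletons, (3) says $d_H(\bar B(x,\rho),\bar B(x',\rho'))\le d(x,x')+|\rho-\rho'|$.

For $A\in\operatorname{Cld}_H(X)$ put $\mathcal H(A)=\{F:d_H(F,A)<\infty\}$. For example, in $\operatorname{Cld}_H(\mathbb R)$ the sets $\mathbb R$ and $\mathbb Z$ lie in one class and $[0,\infty)$ in another.

**Lemma 3 (components).** The components of $\operatorname{Cld}_H(X)$ are exactly the classes $\mathcal H(A)$, and they are open. $\operatorname{Comp}_H(X)$ is one of them, and every other one consists of unbounded sets. Each component is completely metrizable, and $d_H$ is a finite metric on it.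

*Proof.* The classes partition $\operatorname{Cld}_H(X)$ and each contains the $d_H$-ball of radius $1$ about each of its points, so they are open, hence clopen. They are path connected: let $r=d_H(F,G)<\infty$. By (3), $s\mapsto\bar N_s(F)$, $0\le s\le r$, is a path from $F$ to $\bar N_r(F)$. By (2) and (3), $s\mapsto\bar N_s(F)\cup G$ is a path from $F\cup G$ to $\bar N_r(F)\cup G$, which equals $\bar N_r(F)$ because $G\subset\bar N_r(F)$. So $F$ is joined to $F\cup G$, and by symmetry so is $G$. All sets on these paths are in the class of $F$. Thus the classes are the components.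

Two non-empty compact sets have finite distance, and a closed set at finite distance from a bounded set is bounded, hence compact by Lemma 1. So $\operatorname{Comp}_H(X)$ is one class, and no closed set outside it is bounded. Since $X$ is complete, $\operatorname{Cld}_H(X)$ is complete for $\min\{d_H,1\}$ (a textbook fact), and the closed subset $\mathcal H(A)$ is complete as well. $\square$

## 4. The theorems, and Toruńczyk's characterization

Let $\mathcal U$ be an open cover of $Y$. Maps $f,g:Z\to Y$ are *$\mathcal U$-near* if for each $z\in Z$ some $U\in\mathcal U$ contains both $f(z)$ and $g(z)$. If $\mathcal U$ consists of all open $\varepsilon$-balls, this implies that $f(z)$ and $g(z)$ are always less than $2\varepsilon$ apart; but a cover may also get finer and finer as one moves in $Y$. A family of subsets of $Y$ is *discrete* if each point of $Y$ has a neighborhood meeting at most one member, and *locally finite* if each point has a neighborhood meeting only finitely many. In $\mathbb R$ the family $\{[2i,2i+1]\}_{i\in\mathbb Z}$ is discrete. The family $\{\{1/i\}\}_{i\ge1}$ is disjoint but not discrete,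 because of the point $0$. A metrizable $Y$ is an *AR* if it is a retract of every metrizable space that contains it as a closed subspace. It suffices that $Y$ is an absolute extensor for metrizable spaces: every map into $Y$ from a closed subset of a metrizable space $Z$ extends to $Z$ (extend $\mathrm{id}_Y$). So $\mathbb R$ is an AR by Tietze's theorem, while a two-point discrete space is not: it is no retract of $[0,1]$, which is connected.

**Toruńczyk's theorem** (H. Toruńczyk, *Characterizing Hilbert space topology*, Fund. Math. 111 (1981) 247–262; *A correction of two papers concerning Hilbert manifolds*, Fund. Math. 125 (1985) 89–93). *A metrizable space $Y$ of infinite weight $\kappa$ is homeomorphic to $\ell_2(\kappa)$ iff $Y$ is a completely metrizable AR such that*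

- (a) *for every $m\in\omega$, every open cover $\mathcal U$ of $Y$ and every map $f:\kappa\times I^m\to Y$ ($\kappa$ discrete) there is a map $g$ that is $\mathcal U$-near to $f$ with $\{g(\{\alpha\}\times I^m)\}_{\alpha<\kappa}$ discrete in $Y$;*
- (b) *for every open cover $\mathcal U$ of $Y$ there are maps $f_i:Y\to Y$ $(i\in\omega)$, $\mathcal U$-near to $\mathrm{id}_Y$, with $\{f_i(Y)\}_{i\in\omega}$ locally finite.*

Both (a) and (b) follow at once if $Y$ has $\kappa$ self-maps near the identity whose images form a discrete family. This is what we build. In all three theorems $X$ satisfies (G) and (B).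

**Theorem A.** Let $A\subset X$ be closed and unbounded, $\mathcal H=\mathcal H(A)$. For every open cover $\mathcal U$ of $\mathcal H$ there are maps $T_\alpha:\mathcal H\to\mathcal H$ $(\alpha<\mathfrak c)$, each $\mathcal U$-near to $\mathrm{id}_{\mathcal H}$, such that the family $\{T_\alpha(\mathcal H)\}_{\alpha<\mathfrak c}$ is discrete in $\mathcal H$.

**Theorem B.** Every non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ is homeomorphic to $\ell_2(\mathfrak c)$. The same holds for every component of $\operatorname{Cld}_H(X)$ other than $\operatorname{Comp}_H(X)$, for any $X$ satisfying (G) and (B).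

**Theorem C.** A component of $\operatorname{Cld}_H(X)$ is homeomorphic to a Hilbert space iff it is non-separable, iff it is different from $\operatorname{Comp}_H(X)$. There are exactly $\mathfrak c$ such components, and
$$\operatorname{Cld}_H(X)\;\cong\;(Q\setminus\{pt\})\ \oplus\ \bigl(\mathfrak c\times \ell_2(\mathfrak c)\bigr),$$
where $Q$ is the Hilbert cube and $\mathfrak c$ carries the discrete topology. In particular the topological type of $\operatorname{Cld}_H(\mathbb R^n)$ does not depend on $n\ge1$.

## 5. Adding balls to $F$, and selecting points from a net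

To separate images, the sensible first try is to *add* something that encodes $S$: let $T_S(F)$ be $F$ together with balls of radius at most $1$ centered at points of $F$ near $a_i$, $i\in S$. This fails on thick sets. If all the centers are within distance $9$ of the points $a_i\in A$, then $F=\bar N_{10}(A)\in\mathcal H(A)$ already contains all the balls, so $T_S(F)=F$ for every $S$, and all the images share a point. A visible mark needs a background on which it is visible. So $F$ must first be made thin, by an amount controlled by a constant, and then the balls show.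

The sensible way to make $F$ thin is to choose a net $V$ and replace $F$ by the points of $V$ close to $F$. Let $X=\mathbb R$ and $V=\mathbb Z$. Distinct non-empty subsets of $\mathbb Z$ are at Hausdorff distance at least $1$, so the set of all of them is a discrete subspace of $\operatorname{Cld}_H(\mathbb R)$, and a continuous map from the connected space $\mathcal H(A)$ into it is constant. A constant map is not near the identity: $\mathcal H(\mathbb Z)$, for example, contains $\mathbb Z$ and $10\mathbb Z$, which are $5$ apart, so no set is within $2$ of both. Hence no rule for selecting net points, however clever, can be continuous and stay within $2$ of the identity. *The points must travel.*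

This tells us how a net point $r$ may enter the picture. Before $r$ is admitted, a point already present nearby must travel to $r$; when it has arrived, $r$ may be added, and nothing jumps. With weights $w_r\in[0,1]$ that measure how close $r$ is to $F$, we arrange three things:

- $r$ is admitted when $w_r\ge\frac12$;
- while $w_r$ grows from $0$ to $\frac12$, every nearby point $s$ of full weight $1$ sends out a traveller along $\gamma_{sr}$, which arrives exactly when $w_r=\frac12$;
- a newly admitted point sends out no travellers of its own until its weight has reached $\frac34$, so that its own travellers do not all appear suddenly in the middle of their way.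

The number of travellers is bounded, because only nearby pairs $(s,r)$ are involved.

There is one more complication. An arbitrary open cover $\mathcal U$ forces the mesh $t$ to depend on $F$, so the net itself must change continuously with $t$. We mix the nets of mesh $2^{-k}$ by a second set of weights $\lambda_k(t)$.

## 6. Construction of $\Phi(F,t)$

Fix a closed $A$ and put $\mathcal H=\mathcal H(A)$.

**Step 1 (weights).** *We measure how strongly a net point belongs to $F$ at scale $t$.* For each integer $k\ge0$ let $V_k$ be a maximal $2^{-k}$-separated subset of $X$ (Zorn). By maximality each $x\in X$ is at distance $<2^{-k}$ from some point of $V_k$. Let $V=\bigcup_kV_k$. For $F\in\mathcal H$, $t\in(0,1]$ put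
$$w^k_p(F)=[\,2-2^kd(p,F)\,]\ (p\in V_k),\qquad \lambda_k(t)=[\,2-2|\log_2(1/t)-k|\,],$$
$$w_p(F,t)=\max\{\lambda_k(t)\,w_p^k(F):\ k\ge 0,\ p\in V_k\}\in[0,1]\quad(p\in V).$$
Thus $w^k_p(F)$ is $1$ if $d(p,F)\le2^{-k}$ and $0$ if $d(p,F)\ge2\cdot2^{-k}$. Likewise $\lambda_k(t)$ is $1$ if $|\log_2(1/t)-k|\le\frac12$ and $0$ if $|\log_2(1/t)-k|\ge1$. So $\lambda_k(t)>0$ implies $t/2<2^{-k}<2t$, and at most two integers $k$ have this property, since an open interval of length $2$ contains at most two integers. If $k^*$ is an integer nearest to $\log_2(1/t)\ge0$, then $k^*\ge0$ and $\lambda_{k^*}(t)=1$. Let $V(t)=\bigcup\{V_k:\lambda_k(t)>0\}$.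

**Step 2 (three facts on weights).** *These say that positive weight means near $F$, and that near $F$ there are always points of full weight.*
$$\text{If } w_p(F,t)>0, \text{ then } p\in V(t) \text{ and } d(p,F)<4t. \tag{4}$$
Indeed for some $k$ with $p\in V_k$ both $\lambda_k(t)>0$ and $w^k_p(F)>0$, so $d(p,F)<2\cdot2^{-k}<4t$.
$$\text{For each } x\in F \text{ there is } s\in V \text{ with } w_s(F,t)=1 \text{ and } d(s,x)<2t. \tag{5}$$
Take $s\in V_{k^*}$ with $d(s,x)<2^{-k^*}<2t$. Then $d(s,F)<2^{-k^*}$, so $w^{k^*}_s(F)=1$, and $\lambda_{k^*}(t)=1$.
$$\text{If } w_r(F,t)>0, \text{ there is } s\in V \text{ with } w_s(F,t)=1 \text{ and } d(s,r)<6t. \tag{6}$$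
By (4) there is $x\in F$ with $d(r,x)<4t$; apply (5) to $x$.

**Step 3 (travellers and the set $\Phi$).** *We implement the rules of Section 5.* For $r,q\in V$ put, with $w_p=w_p(F,t)$,
$$c_{rq}(F,t)=[2w_q]\,[4w_r-3]\,\Bigl[2-\frac{d(r,q)}{6t}\Bigr],\qquad y_{rq}(F,t)=\gamma_{rq}\bigl(c_{rq}(F,t)\bigr), \tag{7}$$
$$\Phi(F,t)=\{\,y_{rq}(F,t): r,q\in V,\ w_r(F,t)\ge\tfrac12\,\}.$$
The point $y_{rq}$ is the traveller that $r$ sends toward $q$. The first factor of $c_{rq}$ makes it arrive when $w_q=\frac12$ (if the other factors are $1$). The second keeps it at $r$ until $w_r\ge\frac34$. The third equals $1$ for $d(r,q)\le6t$ and $0$ for $d(r,q)\ge12t$. Since $y_{rr}=r$, we have $r\in\Phi(F,t)$ whenever $w_r(F,t)\ge\frac12$. If $c_{rq}>0$ then $w_q>0$ and $d(r,q)<12t$; if $c_{rq}=0$ then $y_{rq}=r$. In both cases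
$$d(y_{rq}(F,t),r)<12t. \tag{8}$$

**Example.** Let $X=\mathbb R$, $t=1$, $V_0=\mathbb Z$. Since $\lambda_0(1)=1$ and $\lambda_k(1)=0$ for $k\ge1$, we get $w_p(F,1)=[2-d(p,F)]$ for $p\in\mathbb Z$; other points of $V$ have weight $0$. Let $F=\{x\}$ with $0\le x\le\frac12$. The weights at $-1,0,1,2$ are $1-x,\,1,\,1,\,x$, and all other weights are $0$. All distances between these four points are at most $3$, so the third factor in (7) is $1$. The admitted points are $-1,0,1$, and also $2$ when $x=\frac12$. From $0$ and $1$ the travellers toward $2$ are at $4x$ and $1+2x$, and those toward $-1,0,1$ have arrived. From $-1$ the travellers toward $0,1,2$ are at $-1+[1-4x]$, $-1+2[1-4x]$, $-1+6x[1-4x]$. Hence for $x<\frac12$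
$$\Phi(\{x\},1)=\{-1,\,0,\,1,\,4x,\,1+2x,\,-1+[1-4x],\,-1+2[1-4x],\,-1+6x[1-4x]\}.$$
As $x\to\frac12$ both $4x$ and $1+2x$ tend to $2$, so the admission of the point $2$ at $x=\frac12$ adds nothing new there. At $x=0$ the set is $\{-1,0,1\}$. The plain selection $\{p:w_p\ge\frac12\}$, in contrast, jumps at $x=\frac12$ from $\{-1,0,1\}$ to $\{-1,0,1,2\}$.

**Step 4 ($\Phi$ is close to $F$).** *This makes the final maps near the identity.*
$$d_H(\Phi(F,t),F)\le16t. \tag{9}$$
If $w_r\ge\frac12$, then $d(r,F)<4t$ by (4), and $d(y_{rq},r)<12t$ by (8), so $d(y_{rq},F)<16t$. Conversely, by (5) each $x\in F$ is within $2t$ of some $s$ with $w_s=1$, and $s\in\Phi(F,t)$.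

**Step 5 ($\Phi$ is thin).** *This provides the background on which balls are visible.* There is $N$, depending only on $X$, such that
$$\text{every ball of radius} \le 2t \text{ contains at most } N \text{ points of } \Phi(F,t). \tag{10}$$
Let $y_{rq}\in\Phi(F,t)$ be within $2t$ of $x$. If $c_{rq}=0$, then $y_{rq}=r\in V(t)$ and $d(r,x)\le2t$. If $c_{rq}>0$, then $w_r,w_q>0$, so $r,q\in V(t)$ by (4). Moreover $d(r,x)<12t+2t=14t$ and $d(q,x)<12t+14t=26t$. Now $V(t)$ is a union of at most two sets $V_k$ with $2^{-k}>t/2$, so of at most two $\frac t2$-separated sets. By (B) with scale $\frac t2$ and $K=52$, the ball of radius $26t=52\cdot\frac t2$ about $x$ contains at most $m:=2M(52)$ points of $V(t)$. So there are at most $m$ points of the first kind and at most $m^2$ of the second, and $N:=m+m^2$ works.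

In particular, since a bounded set lies in a compact one and so is covered by finitely many balls of radius $2t$, $\Phi(F,t)$ meets every bounded set in a finite set. Hence it is closed. It is non-empty by (5), and $\Phi(F,t)\in\mathcal H$ by (9).

**Step 6 (continuity).** *We show that $\Phi:\mathcal H\times(0,1]\to\mathcal H$ is continuous.* Let $F,F'\in\mathcal H$ and $t,t'\in[a,1]$ with $a>0$. Put $\Delta=\sup_{p\in V}|w_p(F,t)-w_p(F',t')|$.

First, $\Delta$ is small when $(F,t)$ and $(F',t')$ are close. On $[a,1]$ the function $\lambda_k$ is Lipschitz with constant $\frac2{a\ln2}\le\frac3a$. The function $w^k_p$ is $2^k$-Lipschitz in $F$, since $|d(p,F)-d(p,F')|\le d_H(F,F')$. And $2^k<2/t'\le2/a$ whenever $\lambda_k(t')>0$. From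
$$\lambda_k(t)w_p^k(F)-\lambda_k(t')w_p^k(F')=(\lambda_k(t)-\lambda_k(t'))w^k_p(F)+\lambda_k(t')(w^k_p(F)-w^k_p(F'))$$
and the fact that maxima of two families differ at most by the largest difference of their members, we get
$$\Delta\le\frac3a|t-t'|+\frac2a\,d_H(F,F'). \tag{11}$$
So it suffices to prove
$$\Delta<\tfrac14\ \Longrightarrow\ d_H(\Phi(F,t),\Phi(F',t'))\le72\Delta+\frac{24|t-t'|}{a^2}. \tag{12}$$
Let $y=y_{rq}(F,t)$ with $w_r(F,t)\ge\frac12$. We look for a nearby point of $\Phi(F',t')$.

*Case 1: $w_r(F',t')\ge\frac12$.* Then $y'=y_{rq}(F',t')\in\Phi(F',t')$. If $d(r,q)\ge12$, then $2-\frac{d(r,q)}{6t}\le0$ and likewise for $t'$, because $t,t'\le1$; so both coefficients vanish and $y=y'=r$. If $d(r,q)<12$, we compare the coefficients factor by factor. All factors lie in $[0,1]$, so the difference of the products is at most the sum of the differences: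
$$|c_{rq}(F,t)-c_{rq}(F',t')|\le2\Delta+4\Delta+\frac{d(r,q)}6\Bigl|\frac1t-\frac1{t'}\Bigr|\le6\Delta+\frac{2|t-t'|}{a^2}.$$
Hence $d(y,y')=|c_{rq}(F,t)-c_{rq}(F',t')|\,d(r,q)\le12\bigl(6\Delta+2|t-t'|/a^2\bigr)$.

*Case 2: $w_r(F',t')<\frac12$.* The point $r$ is admitted for $(F,t)$ but not for $(F',t')$. Then $w_r(F,t)<\frac12+\Delta<\frac34$, so the second factor in (7) vanishes, $c_{rq}(F,t)=0$ and $y=r$. This is the one place where the factor $[4w_r-3]$ is needed. Also $w_r(F',t')\ge\frac12-\Delta>0$, so (6) gives $s$ with $w_s(F',t')=1$ and $d(s,r)<6t'$. Consider the traveller from $s$ to $r$ for $(F',t')$: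
$$c_{sr}(F',t')=[2w_r(F',t')]\cdot1\cdot1\ge1-2\Delta.$$
So $y_{sr}(F',t')\in\Phi(F',t')$ and its distance from $r=y$ is at most $2\Delta\cdot6t'\le12\Delta$.

In both cases $y$ is within the bound (12) of $\Phi(F',t')$. By symmetry (12) holds, and $\Phi$ is continuous. $\square$

## 7. Coded balls: proof of Theorem A

Let $A$ be closed and unbounded, $\mathcal H=\mathcal H(A)$, and $\mathcal U$ an open cover of $\mathcal H$.

**Step 1 (the scale).** *We choose $t(F)$ so small that moving $F$ by $17t(F)$ stays inside a member of $\mathcal U$, and so slowly varying that nearby sets have comparable scales.* Put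
$$e(F)=\min\Big\{1,\sup_{U\in\mathcal U}\operatorname{dist}_{d_H}(F,\mathcal H\setminus U)\Big\},\qquad \operatorname{dist}(\cdot,\emptyset)=\infty.$$
Distances to sets are $1$-Lipschitz, and suprema and minima keep this, so $e$ is $1$-Lipschitz. It is positive because $\mathcal U$ is an open cover. If $d_H(F,F')<e(F)$, some $U\in\mathcal U$ has $\operatorname{dist}(F,\mathcal H\setminus U)>d_H(F,F')$, so $F,F'\in U$. Put $t(F)=e(F)/200$, a $\frac1{200}$-Lipschitz function with values in $(0,1]$.

**Step 2 (the locations and the codes).** *We need $\mathfrak c$ codes, any two differing at infinitely many places, and places with gaps tending to infinity.* Fix $o\in X$. As $A$ is unbounded, we can choose $a_i\in A$ $(i\ge1)$ with $d(o,a_{i+1})\ge d(o,a_i)+i+1$. Put $D_i:=\inf_{j\ne i}d(a_i,a_j)$. For $j>i$ we have $d(a_i,a_j)\ge d(o,a_{i+1})-d(o,a_i)\ge i+1$, and for $j<i$ we have $d(a_i,a_j)\ge d(o,a_i)-d(o,a_{i-1})\ge i$. So $D_i\ge i$ and $D_i\to\infty$.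

Let $\{S_\alpha\}_{\alpha<\mathfrak c}$ be infinite subsets of $\mathbb N=\{1,2,\dots\}$ with $S_\alpha\cap S_\beta$ finite for $\alpha\ne\beta$. Such an *almost disjoint* family exists: identify $\mathbb N$ with the countable set of finite $0$-$1$ strings, and assign to each infinite $0$-$1$ sequence the set of its finite initial segments. Two different sequences share only finitely many initial segments. For $\alpha\neq\beta$ the set $S_\alpha\setminus S_\beta$ is infinite.

**Step 3 (the maps).** *We inflate $\Phi(F,t(F))$ near the places coded by $S_\alpha$.* A set $F\in\mathcal H$ need not contain $a_i$, but it has a point within $d_H(F,A)$ of it. This dictates how far from $a_i$ we must inflate. Put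
$$R(F)=d_H(F,A)+2,\qquad \theta_\alpha(F,x)=\bigl[R(F)+1-d(x,\{a_i:i\in S_\alpha\})\bigr],$$
$$T_\alpha(F)=\bigcup_{x\in\Phi(F,t(F))}\bar B\bigl(x,\,t(F)\,\theta_\alpha(F,x)\bigr). \tag{13}$$
The radius is $t(F)$ for $x$ within $R(F)$ of a coded place, and $0$ for $x$ at distance $\ge R(F)+1$ from all of them; a ball of radius $0$ is a point. The radii are at most $1$ and $\Phi(F,t(F))$ meets bounded sets in finite sets, so the union is locally finite and $T_\alpha(F)$ is closed.

**Step 4 (near the identity).** The set $T_\alpha(F)$ contains $\Phi(F,t(F))$ and lies within $t(F)$ of it. With (9),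
$$d_H(T_\alpha(F),F)\le17\,t(F)<e(F). \tag{14}$$
So $T_\alpha(F)\in\mathcal H$ and, by Step 1, $T_\alpha$ is $\mathcal U$-near to $\mathrm{id}_{\mathcal H}$.

**Step 5 (continuity of $T_\alpha$).** Write $t=t(F)$, $t'=t(F')$. Since $|R(F)-R(F')|\le d_H(F,F')$,
$$|\theta_\alpha(F,x)-\theta_\alpha(F',x')|\le d_H(F,F')+d(x,x').$$
By (3) for singletons, and as $\theta_\alpha\le1$ and $t'\le1$,
$$d_H\bigl(\bar B(x,t\theta_\alpha(F,x)),\bar B(x',t'\theta_\alpha(F',x'))\bigr)\le 2d(x,x')+|t-t'|+d_H(F,F').$$
For given $\varepsilon>0$ and $x\in\Phi(F,t)$ choose $x'\in\Phi(F',t')$ with $d(x,x')\le d_H(\Phi(F,t),\Phi(F',t'))+\varepsilon$, and vice versa. Letting $\varepsilon\to0$,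
$$d_H(T_\alpha(F),T_\alpha(F'))\le2\,d_H\bigl(\Phi(F,t),\Phi(F',t')\bigr)+|t-t'|+d_H(F,F'). \tag{15}$$
As $t(\cdot)$ is continuous and $\Phi$ is continuous by Section 6, the right side tends to $0$ as $F'\to F$.

**Step 6 (separation).** *We turn "a ball against at most $N$ points" into a lower bound for $d_H$.* Let $\delta=\frac1{4(N+1)}$. *If $\alpha\ne\beta$, $F,F'\in\mathcal H$, $t=t(F)$, $t'=t(F')$ and $t/2\le t'\le2t$, then*
$$d_H(T_\alpha(F),T_\beta(F'))\ge\delta t. \tag{16}$$

*A place where the codes differ.* Since $S_\alpha\setminus S_\beta$ is infinite and $D_i\to\infty$, choose $i\in S_\alpha\setminus S_\beta$ with $D_i>R(F)+R(F')+4$. Here it matters that the difference is infinite: $R(F)$ and $R(F')$ can be as large as they like.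

*What $T_\alpha(F)$ looks like there.* As $a_i\in A$ and distances are attained, there is $x_0\in F$ with $d(x_0,a_i)\le d_H(F,A)$. By (5) there is $s\in\Phi(F,t)$ with $d(s,x_0)<2t\le2$. So $d(s,a_i)\le R(F)$, $\theta_\alpha(F,s)=1$, and $\bar B(s,t)\subset T_\alpha(F)$.

*What $T_\beta(F')$ looks like there.* Let $z\in T_\beta(F')\cap B(s,t)$, say $z\in\bar B(y,t'\theta_\beta(F',y))$ with $y\in\Phi(F',t')$. Then $d(y,s)\le t'+t\le2$, so $d(y,a_i)\le R(F)+2$. Every $j\in S_\beta$ differs from $i$, so
$$d(y,a_j)\ge D_i-d(y,a_i)\ge D_i-R(F)-2>R(F')+2.$$
The lower bound $D_i-R(F)-2$ does not depend on $j$, so $d(y,\{a_j:j\in S_\beta\})>R(F')+2$, whence $\theta_\beta(F',y)=0$ and $z=y$. Thus $T_\beta(F')\cap B(s,t)\subset\Phi(F',t')\cap B(s,t)$. Since $t\le2t'$, by (10) this set has at most $N$ points.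

*Pigeonhole.* As $X$ is unbounded and geodesic, there is a geodesic from $s$ of length $>t$. For $0\le j\le N$ let $z_j$ be its point at distance $\frac{jt}{2(N+1)}$ from $s$. These $N+1$ points lie in $B(s,\frac t2)\subset T_\alpha(F)$ and have mutual distances at least $\frac t{2(N+1)}=2\delta t$. Suppose $d_H(T_\alpha(F),T_\beta(F'))<\delta t$. Then each $z_j$ is at distance $<\delta t$ from a point of $T_\beta(F')$, and that point lies in $B(s,\frac t2+\delta t)\subset B(s,t)$. There are at most $N$ such points, so two different $z_j$ use the same one and are at distance $<2\delta t$, a contradiction. This proves (16).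

**Step 7 (discreteness).** *A neighborhood sees only the images, not the sets $F$ they come from. We recover that the scales of $F$ and $F'$ are comparable, and apply (16).* Let $G\in\mathcal H$, $g=t(G)$, $\eta=\delta g/4\le g$. Suppose $T_\alpha(F)$ and $T_\beta(F')$ with $\alpha\ne\beta$ both lie in the $\eta$-ball about $G$. As $t(\cdot)$ is $\frac1{200}$-Lipschitz, $|t(T_\alpha(F))-g|\le\frac g{200}$. By (14),
$$|t(F)-t(T_\alpha(F))|\le\tfrac{17}{200}\,t(F)\le\tfrac1{10}\,t(F).$$
Hence $0.9\,t(F)\le1.005\,g$ and $1.1\,t(F)\ge0.995\,g$, which gives $0.9\,g\le t(F)\le1.13\,g$. The same holds for $F'$. So $t(F)/2\le t(F')\le2t(F)$, and (16) gives $d_H(T_\alpha(F),T_\beta(F'))\ge\delta t(F)\ge0.9\,\delta g$. But this distance is $<2\eta=\frac12\delta g$, a contradiction. So the $\eta$-ball about $G$ meets at most one of the sets $T_\alpha(\mathcal H)$. This proves Theorem A. $\blacksquare$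

## 8. Every component is an absolute retract

For $X=\mathbb R^n$ this is one of the given facts. Here is a proof for every $X$ with (G) and (B); it uses only (2) and (3).

**Proposition 4.** Each component $\mathcal H$ of $\operatorname{Cld}_H(X)$ is an AR.

*Proof.* Let $C\ne\emptyset$ be closed in a metrizable space $Z$ and let $f:C\to\mathcal H$ be a map. We extend $f$ to $Z$.

**Step 1 (a Dugundji system).** *We need a partition of unity on $Z\setminus C$ that gets finer near $C$.* Let $\rho$ be a metric for $Z$. The open balls with centers $z\in Z\setminus C$ and radii $\rho(z,C)/4$ cover the paracompact space $Z\setminus C$. So there is a partition of unity $(\lambda_v)_{v\in J}$ on $Z\setminus C$ with locally finite supports, the support of $\lambda_v$ lying in the ball about some $z_v$ of radius $\rho(z_v,C)/4$. Choose $c_v\in C$ with $\rho(z_v,c_v)<2\rho(z_v,C)$. Suppose $c\in C$ and $\lambda_v(z)>0$. Then $\rho(z_v,C)\le\rho(z,C)+\frac14\rho(z_v,C)$, so $\rho(z_v,C)\le\frac43\rho(z,c)$ and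
$$\rho(c_v,c)\le\rho(c_v,z_v)+\rho(z_v,z)+\rho(z,c)\le\tfrac94\cdot\tfrac43\,\rho(z,c)+\rho(z,c)=4\rho(z,c).$$
So for each $c\in C$ and each neighborhood $O$ of $c$ there is a neighborhood $O'$ of $c$ such that $z\in O'\setminus C$ and $\lambda_v(z)>0$ imply $c_v\in O$.

**Step 2 (the extension).** *A union of the sets $f(c_v)$ with large weight would jump when a new set enters. We thicken the sets of large weight, so that a new set is already covered when it enters.* Put $E_v=f(c_v)$, $\mu=\max_v\lambda_v>0$, $\omega_v=\lambda_v/\mu$; thus $\max_v\omega_v(z)=1$ for each $z$. For $z\in Z\setminus C$ let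
$$D(z)=\max_{v,w}\,[4\omega_v(z)][4\omega_w(z)]\,d_H(E_v,E_w),\qquad \Psi(z)=\bigcup_{\omega_v(z)\ge1/2}\bar N_{[2\omega_v(z)-1]D(z)}(E_v),$$
and let $\Psi=f$ on $C$. By local finiteness $\mu$, $\omega_v$ and $D$ are continuous on $Z\setminus C$. The union is finite and non-empty, so $\Psi(z)$ is closed, and it lies in $\mathcal H$ by (2) and (3).

**Step 3 (continuity off $C$).** Let $z_0\in Z\setminus C$ and $J_1=\{v:\omega_v(z_0)\ge\frac12\}$, a finite set. Near $z_0$ only finitely many $\omega_v$ are not identically zero, so for $z$ near $z_0$ we have $\{v:\omega_v(z)\ge\frac12\}\subset J_1$, and $\omega_v(z)>\frac14$ for $v\in J_1$. Suppose $v\in J_1$ and $\omega_v(z)<\frac12$. Choose $w$ with $\omega_w(z)=1$. Then $[4\omega_v(z)]=[4\omega_w(z)]=1$, so $D(z)\ge d_H(E_v,E_w)$ and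
$$\bar N_{[2\omega_v(z)-1]D(z)}(E_v)=\bar N_0(E_v)=E_v\subset\bar N_{D(z)}(E_w)\subset\Psi(z).$$
So the pieces with $v\in J_1$ that are missing in the definition of $\Psi(z)$ may be added without changing it. Near $z_0$
$$\Psi(z)=\bigcup_{v\in J_1}\bar N_{[2\omega_v(z)-1]D(z)}(E_v)$$
with a fixed finite index set, and this is continuous by (2) and (3).

**Step 4 (continuity at $c\in C$).** Let $\varepsilon>0$. By continuity of $f$ and Step 1, for $z\in Z\setminus C$ close to $c$ all $E_v$ with $\lambda_v(z)>0$ are within $\varepsilon$ of $f(c)$. Then $D(z)\le2\varepsilon$. By (3) each piece of $\Psi(z)$ is within $2\varepsilon+\varepsilon$ of $f(c)$, so $d_H(\Psi(z),f(c))\le3\varepsilon$ by (2). For $z\in C$ use the continuity of $f$.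

So $\mathcal H$ is an absolute extensor for metrizable spaces, and therefore an AR. $\square$

## 9. Proof of Theorem B

Let $\mathcal H$ be a component of $\operatorname{Cld}_H(X)$ other than $\operatorname{Comp}_H(X)$. For $X=\mathbb R^n$ these include all non-separable components, because $\operatorname{Comp}_H(\mathbb R^n)$ is separable: the finite subsets of $\mathbb Q^n$ are dense. By Lemma 3, $\mathcal H=\mathcal H(A)$ with $A$ closed and unbounded, and $\mathcal H$ is completely metrizable. By Proposition 4 it is an AR. It remains to find the weight and to check (a) and (b) of Toruńczyk's theorem.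

**Step 1 (weight).** By Lemma 1, $|\mathcal H|\le\mathfrak c$, so the metrizable space $\mathcal H$ has a dense set of size $\le\mathfrak c$ and hence weight $\le\mathfrak c$. By Theorem A (with any $\mathcal U$) there is a discrete family of $\mathfrak c$ non-empty sets in $\mathcal H$. Picking a point in each gives a discrete subspace of cardinality $\mathfrak c$. Weight does not increase when passing to subspaces, so the weight of $\mathcal H$ is exactly $\mathfrak c$. In particular $\mathcal H$ is non-separable.

**Step 2 (condition (a)).** Given $\mathcal U$ and $f:\mathfrak c\times I^m\to\mathcal H$, take the $T_\alpha$ of Theorem A and put $g(\alpha,x)=T_\alpha(f(\alpha,x))$. Since $\mathfrak c$ is discrete, $g$ is continuous. It is $\mathcal U$-near to $f$ because each $T_\alpha$ is $\mathcal U$-near to the identity. Finally $g(\{\alpha\}\times I^m)\subset T_\alpha(\mathcal H)$, so these sets form a discrete family.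

**Step 3 (condition (b)).** Take infinitely many of the $T_\alpha$, indexed by $\omega$. A discrete family is locally finite.

By Toruńczyk's theorem $\mathcal H\cong\ell_2(\mathfrak c)$. $\blacksquare$

## 10. The compact component and the topological type of $\operatorname{Cld}_H(X)$

**Proof of Theorem C.** By Theorem B and Step 1 of its proof, each component other than $\operatorname{Comp}_H(X)$ is homeomorphic to $\ell_2(\mathfrak c)$ and is non-separable.

**Step 1 ($\operatorname{Comp}_H(X)$ is separable and no Hilbert space).** *This gives the two equivalences.* The finite subsets of a countable dense subset of $X$ are dense in $\operatorname{Comp}_H(X)$. The space is locally compact: the closed $d_H$-ball of radius $1$ about a compact $K$ consists of compact subsets of $\bar N_1(K)$, which is compact by Lemma 1, and the hyperspace of a compact space is compact.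

Suppose $\operatorname{Comp}_H(X)$ were homeomorphic to a Hilbert space. A locally compact Hilbert space is some $\mathbb R^m$, $m\ge0$. Since $X$ is unbounded and geodesic, there is a geodesic $\gamma:[0,4m+4]\to X$ parametrized by arc length. Consider
$$[0,1]^{m+1}\to\operatorname{Comp}_H(X),\qquad(s_0,\dots,s_m)\mapsto\{\gamma(3j+s_j):0\le j\le m\}.$$
It is continuous, since by (2) it does not increase the maximum distance. It is injective: $\gamma$ is injective and the parameters $3j+s_j$ lie in the disjoint intervals $[3j,3j+1]$, so the set determines every $s_j$. Hence $(0,1)^{m+1}$ would be mapped continuously and injectively into $\mathbb R^m\times\{0\}\subset\mathbb R^{m+1}$. By invariance of domain the image would be open in $\mathbb R^{m+1}$, which it is not.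

**Step 2 (exactly $\mathfrak c$ other components).** By Lemma 1 there are at most $\mathfrak c$ closed sets, so at most $\mathfrak c$ components. Choose $a_i\in X$ and $S_\alpha$ as in Step 2 of Section 7, with $A=X$. Each set $P_\alpha=\{a_i:i\in S_\alpha\}$ is unbounded, and it is closed because its points are at mutual distances $\ge1$. If $\alpha\ne\beta$, then for the infinitely many $i\in S_\alpha\setminus S_\beta$ we have $d(a_i,P_\beta)\ge D_i\ge i$, so $d_H(P_\alpha,P_\beta)=\infty$. Thus the $P_\alpha$ lie in $\mathfrak c$ different components, none of them $\operatorname{Comp}_H(X)$.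

**Step 3 (global type).** The components are open by Lemma 3, so $\operatorname{Cld}_H(X)$ is their topological sum. The components other than $\operatorname{Comp}_H(X)$ contribute $\mathfrak c\times\ell_2(\mathfrak c)$. On $\operatorname{Comp}_H(X)$ the Hausdorff metric induces the Vietoris topology. By D. W. Curtis (*Hyperspaces of noncompact metric spaces*, Compositio Math. 40 (1980) 139–152) the hyperspace of compacta of a non-compact, connected, locally connected, locally compact metrizable space is homeomorphic to $Q\setminus\{pt\}$. The space $X$ is of this kind: it is unbounded, hence non-compact; it is geodesic, hence connected; it is proper, hence locally compact; and its balls are path connected, since a geodesic from the center to a point of a ball stays in the ball. Therefore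
$$\operatorname{Cld}_H(X)\cong(Q\setminus\{pt\})\oplus\bigl(\mathfrak c\times\ell_2(\mathfrak c)\bigr).$$
The right side does not involve $X$, so the type of $\operatorname{Cld}_H(\mathbb R^n)$ is the same for all $n\ge1$. $\blacksquare$
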